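# Free algebras in a predicative topos: terms that branch over covers of their arities

## 1. Trees over covers, and a relation that is not reflexive

Think of sets, without the axiom of choice. Let $(B_a)_{a\in A}$ be a family of sets; read $a$ as an operation symbol and $B_a$ as its arity. For each $a$ fix a set $C_a$ and, for each $c\in C_a$, a surjection $\pi_c:D_c\twoheadrightarrow B_a$. Put $C=\sum_a C_a$ and write $|c|=a$ when $c\in C_a$.

Given a set $Y$, let $R$ be the set of well-founded trees generated by leaves $\eta_0(y)$, for $y\in Y$, and nodes $\sup_c(g)$, for $c\in C$ and $g:D_c\to R$. A node marked $c$ stands for an application of the operation $|c|$, but its inputs are indexed by $D_c$ and not by $B_{|c|}$. The input slot $b$ is fed by all the subtrees $g(d)$ with $\pi_c(d)=b$, possibly many. Such a tree makes sense only when the subtrees feeding one slot are "equal". So we generate a relation $\sim$ on $R$: leaves are related to themselves; $\sup_c g\sim \sup_{c'}g'$ when $|c|=|c'|$ and $g(d)\sim g'(d')$ for all $d,d'$ over the same slot; $\sim$ is symmetric and transitive; and a last rule puts in the equations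 of a theory. Reflexivity is not imposed. The trees with $w\sim w$ are the meaningful ones, and
$$F=\{w\in R: w\sim w\}/{\sim}.$$

This object is for the following. We want free algebras for theories with infinitary operations. The obvious carrier is a quotient of the set of ordinary terms. To apply the operation $a$ to a family $\phi:B_a\to F$ of equivalence classes, one would like to choose representatives, and without choice one cannot. But if $C_a$ contains enough covers, then $\phi$ lifts to a function $g:D_c\to R$ on some cover $D_c$ of $B_a$, and $[\sup_c g]$ is the value we want.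

In plain words, the question is: which set theory is needed for every algebraic theory, possibly infinitary, to have free algebras? By a theorem of Blass, $\mathbf{ZF}$ cannot show that every algebraic theory has free algebras. On the other hand $\mathbf{ZFC}$ proves the axiom of multiple choice $\mathbf{AMC}$, which says that there are enough covers in the sense above. The question is whether free algebras exist internally to every *predicative topos*, a category with $\mathbf{AMC}$ and well-founded trees, but without power objects. The document "Predicative toposes revisited" (https://www.dpmms.cam.ac.uk/~jg352/pdf/pssl93talks/Bennopssl93.pdf) conjectures that they do. We prove that this is true.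

## 2. $\Pi W$-pretoposes, collection squares, multiple choice

"Topos" means an elementary topos with a natural numbers object.

**Definition 1.** A *$\Pi W$-pretopos* is a locally cartesian closed pretopos $\mathcal E$ with $W$-types: for every map $f:B\to A$ the polynomial functor $P_f(X)=\sum_{a\in A}X^{B_a}$ has an initial algebra.

Such an $\mathcal E$ has a natural numbers object, and every slice $\mathcal E/I$ is again a $\Pi W$-pretopos. An element of the initial algebra is a tree $\sup_a(t)$ with $a\in A$, $t:B_a\to W$. For example, if $A=\{z,s\}$, $B_z=\emptyset$, $B_s=1$, then $P_f(X)=1+X$ and the $W$-type is $\mathbb N$.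

We reason in the internal language: intuitionistic first-order logic with dependent types and function types, in which functional relations define maps and equivalence relations have effective quotients. Truth is Kripke–Joyal semantics; in particular "there exists" over $J$ means "there exists after passing to some epi $J'\to J$". Epis are the maps that are internally surjective. There is no object of truth values and no power object.

**Definition 2.** A commutative square
$$\begin{array}{ccc} D & \xrightarrow{\ \pi\ } & Y \\ \downarrow & & \downarrow{\scriptstyle f} \\ C & \longrightarrow & X \end{array}$$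
is a *collection square* (over $f$) if

(i) the induced map $D\to Y\times_X C$ is an epi;

(ii) internally, for every $x\in X$ and every epi $p:Z\to Y_x$ there is $c\in C_x$ such that $D_c\to Y_x$ factors through $p$.

We write $|c|\in X$ for the image of $c\in C$ and $\pi_c:D_c\to Y_{|c|}$ for the restriction of $\pi$. Condition (i) says that each $\pi_c$ is surjective. By Kripke–Joyal, condition (ii) says:
$$\begin{gathered}\text{for every } J\to X \text{ and every epi } p:Z\to J\times_X Y \text{ there are an epi } J'\to J,\\ \text{a map } \gamma:J'\to C \text{ over } X, \text{ and a map } J'\times_C D\to Z \text{ over } J\times_X Y.\end{gathered}\tag{1}$$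

*Example (all epis split).* If every epi in $\mathcal E$ splits, the identity square $D=Y$, $C=X$ is a collection square: in (1) take $J'=J$ and a section of $p$.

*Example (a finite arity).* The identity square over $2\to 1$ is always a collection square. An epi $Z\to J\times 2$ is a pair of epis $Z_0\to J$, $Z_1\to J$. Put $J'=Z_0\times_J Z_1$, which is epi over $J$; its two projections give $J'\times 2\to Z$ over $J\times 2$. The same works with $n$ in place of $2$.

*Example (an infinite arity).* For a topological group $\Gamma$ let $\mathrm{Cts}(\Gamma)$ be the category of sets with a $\Gamma$-action all of whose stabilizers are open. It is a topos: subobjects are the $\Gamma$-subsets, epis are the surjections, $\mathbb N$ has the trivial action, and $Z^X$ is the set of functions $X\to Z$ with open stabilizer under conjugation. Take $H=(\mathbb Z/2)^{\mathbb N}$ with the product topology and let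
$$Z=\coprod_{b\in\mathbb N}Z_b,\quad Z_b=\mathbb Z/2,\qquad g\in H \text{ acts on } Z_b \text{ by adding } g_b.\tag{2}$$
Then $Z\to\mathbb N$ is an epi in $\mathrm{Cts}(H)$. The identity square over $\mathbb N\to1$ is *not* a collection square there. Otherwise there would be an epi $J'\to 1$ and an equivariant $\psi:J'\times\mathbb N\to Z$ over $\mathbb N$. Pick $j\in J'$. Its stabilizer contains all $g$ vanishing on some finite $\Xi\subseteq\mathbb N$. Choose $b\notin\Xi$ and let $g$ have its only nonzero coordinate at $b$. Then $gj=j$, so $g$ fixes $\psi(j,b)\in Z_b$; but $g$ acts on $Z_b$ without fixed points. The surjection $Z\to\mathbb N$ itself has to be allowed as a cover.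

**Definition 3.** $\mathcal E$ satisfies $\mathbf{AMC}$ if for every $f:Y\to X$ there is an epi $q:A\to X$ such that $q^*f$ is the right-hand side of a collection square. A *predicative topos* is a $\Pi W$-pretopos satisfying $\mathbf{AMC}$.

In set-theoretic terms, and stably under slicing: every set $X$ has a *set* of surjections onto $X$ such that every surjection onto $X$ is refined by one in this set, where $g$ is refined by $f$ if $f$ factors through $g$.

## 3. Theories, models, and the theorem

Everything lives in a slice $\mathcal E/I$ of a $\Pi W$-pretopos.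

**Definition 4.** A *signature* is a map $\alpha:B\to A$. For an object $V$ the object of *terms* $T_\alpha(V)$ is the initial algebra of $X\mapsto V+\sum_{a\in A}X^{B_a}$. An *algebraic theory* is a signature $\alpha$ with an object $V$ of variables, an object $\mathrm{Eq}$ of equations and maps $l,r:\mathrm{Eq}\rightrightarrows T_\alpha(V)$. An *$\alpha$-algebra* is an object $X$ with a map $s:\sum_a X^{B_a}\to X$; we write $s_a:X^{B_a}\to X$. A *homomorphism* is a map commuting with the structure maps. For $\rho:V\to X$ let $\bar\rho:T_\alpha(V)\to X$ be the unique map given by initiality: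
$$\bar\rho(v)=\rho(v),\qquad \bar\rho(\textstyle\sup_a t)=s_a(b\mapsto\bar\rho(t_b)).$$
$X$ is a *model* if internally $\bar\rho(l(e))=\bar\rho(r(e))$ for all $\rho\in X^V$ and $e\in\mathrm{Eq}$.

The term object exists: $V+\sum_aX^{B_a}$ is the polynomial functor of $B\to A+V$, the arity of $v\in V$ being empty. For the same reason we call the initial algebra of $X\mapsto Y+\sum_{c\in C}X^{D_c}$ a $W$-type.

*Example.* One binary symbol ($A=1$, $B=2$), $V=\{x,y\}$, $\mathrm{Eq}=1$, $l=\sup(x,y)$, $r=\sup(y,x)$: the models are sets with a commutative binary operation.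

**Definition 5.** A *free model on $Y$* is a model $F$ with a map $\eta:Y\to F$ such that, for every $u:J\to I$, after pulling back along $u$, every map $Y\to X$ into a model $X$ in $\mathcal E/J$ factors as $h\circ\eta$ for a unique homomorphism $h:F\to X$.

**Theorem A.** Let $\mathcal E$ be a predicative topos. For every object $I$, every algebraic theory in $\mathcal E/I$ and every $Y$ in $\mathcal E/I$, there is a free model on $Y$ in $\mathcal E/I$ (with the stable universal property).

This is what "internally to $\mathcal E$ every algebraic theory has free algebras" means.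

*No equations.* If $\mathrm{Eq}=0$, the free model on $Y$ is $T_\alpha(Y)$. An algebra $X$ with a map $Y\to X$ is exactly an algebra for $X\mapsto Y+\sum_aX^{B_a}$, and $T_\alpha(Y)$ is the initial one. (Stability is Section 5.)

*One commutative binary operation.* Let $\approx$ be the least congruence on $T=T_\alpha(Y)$ with $\sup(t,t')\approx\sup(t',t)$, supposing that it exists. Then $F=T/{\approx}$ is an algebra: for $([t],[t'])\in F^2$ put $[t]\cdot[t']=[\sup(t,t')]$. This is defined everywhere because a pair of classes has a pair of representatives, and it is well defined because $\approx$ is a congruence. So with finite arities the only problem is to produce $\approx$ without power objects.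

## 4. The quotient of ordinary terms, and a family of classes without representatives

The sensible first attempt for a general theory is: take $T=T_\alpha(Y)$, let $\approx$ be the least congruence containing all instances of the equations, and use $T/{\approx}$. It stops at two points.

First, "the least congruence" is the intersection of all congruences, and this quantifies over subobjects of $T\times T$. In a $\Pi W$-pretopos there is no object of subobjects. Section 7 deals with this.

Second, even where $\approx$ exists, $T/{\approx}$ need not be an algebra. Here is a case. Work in the topos $\mathrm{Cts}(H)$ with $Z$ as in (2). Take the signature with one operation $s$ of arity $\mathbb N$ and a nullary operation for each $z\in Z$ (so $A=1+Z$), $V=0$, and the equations $z=z+1$: formally $\mathrm{Eq}=Z$, $l(z)=z$, $r(z)=z+1$, where $z+1$ is the other element of the summand of $z$. These are equivariant maps. Take $Y=0$, so that $T$ is the initial algebra of $X\mapsto Z+X^{\mathbb N}$; here $Z\subseteq T$ are the constants.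

Declare $t\equiv t'$ if both are constants in the same $Z_b$, or if both have the form $\sup(\cdot)$. This is an equivalence relation, compatible with $s$, and it contains the equations. So the least congruence $\approx$ is contained in $\equiv$, and the $\approx$-class of a constant in $Z_b$ is exactly $Z_b$. Let $\phi:\mathbb N\to T/{\approx}$ send $b$ to the class $Z_b$. It is invariant under $H$. A function $t\in T^{\mathbb N}$ with $[t(b)]=\phi(b)$ for all $b$ would be a section of $Z\to\mathbb N$ fixed by all $g$ vanishing on some finite set $\Xi$, that is, $g\,t(b)=t(b)$ for all $b$. Taking $b\notin\Xi$ and $g$ with its only nonzero coordinate at $b$ is a contradiction. So the formula $s([t])=[\sup t]$ gives no value at $\phi$.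

The trees of Section 1 repair exactly this. If $C$ contains a $c$ for the operation $s$ with $D_c=Z$ and $\pi_c:Z\to\mathbb N$ the projection, then $\sup_c(z\mapsto z)$ is a tree. Any two of its inputs over the same $b$ are identified by the equations, so it is related to itself, and it serves as $s(\phi)$.

Two further points need care later. An assignment $\rho:V\to F$ of the variables also need not lift to trees, so we need covers of $V$ as well. And the two sides of an equation are ordinary terms, with arities $B_a$; before substituting trees into them we must rewrite them with arities $D_c$.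

## 5. Initial algebras and base change

This section ensures that all constructions commute with pullback.

**Lemma 1.** Let $\Phi\dashv\Psi$ with $\Phi:\mathcal T\to\mathcal T'$, and let $P,P'$ be endofunctors of $\mathcal T,\mathcal T'$ with a natural isomorphism $\kappa:\Phi P\cong P'\Phi$. For a $P'$-algebra $(X,s)$, make $\Psi X$ a $P$-algebra with structure $\tilde s$, the transpose of
$$\Phi P\Psi X\xrightarrow{\kappa}P'\Phi\Psi X\xrightarrow{P'\varepsilon}P'X\xrightarrow{s}X.$$
Then for every $P$-algebra $(Z,z)$ transposition is a bijection between $P'$-homomorphisms $\Phi Z\to X$ and $P$-homomorphisms $Z\to\Psi X$. Hence $\Phi$ preserves initial algebras, and $\varepsilon:\Phi\Psi X\to X$ is a homomorphism.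

*Proof.* Here $\Phi Z$ has the structure $\Phi z\circ\kappa_Z^{-1}$. Let $t:Z\to\Psi X$ have transpose $t'=\varepsilon\circ\Phi t$. The transpose of $t\circ z$ is $t'\circ\Phi z$. The transpose of $\tilde s\circ Pt$ is
$$\varepsilon\circ\Phi\tilde s\circ\Phi Pt=s\circ P'\varepsilon\circ\kappa\circ\Phi Pt=s\circ P'\varepsilon\circ P'\Phi t\circ\kappa_Z=s\circ P'(t')\circ\kappa_Z .$$
So $t\circ z=\tilde s\circ Pt$ iff $t'\circ\Phi z\circ\kappa_Z^{-1}=s\circ P'(t')$. If $Z$ is initial there is exactly one homomorphism $Z\to\Psi X$, hence exactly one $\Phi Z\to X$. Taking $t=1_{\Psi X}$ gives the statement about $\varepsilon$. $\square$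

For $u:J\to I$ the functor $u^*:\mathcal E/I\to\mathcal E/J$ preserves finite limits, $\Pi$, finite coproducts, images and quotients, commutes with polynomial functors, and has the right adjoint $\Pi_u$. By Lemma 1 it preserves initial algebras of polynomial functors. It also preserves maps defined by recursion on these, since such maps are the unique solutions of their recursion equations, and it preserves the interpretation of first-order formulas.

**Induction.** A subobject of a $W$-type that is closed under the constructors is everything: it is a subalgebra, the unique homomorphism from the $W$-type into it, composed with the inclusion, is a homomorphism from the $W$-type to itself, hence the identity. By the previous paragraph this also holds after pulling the $W$-type back to a slice, so we may do induction with parameters. By Lambek's lemma the structure map of an initial algebra is an isomorphism, so constructors are injective and disjoint.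

**Collection squares under slicing and pullback.** A square in $\mathcal E/I$ is a collection square there iff it is one in $\mathcal E$: (i) is the same condition, and in (1) an object of $\mathcal E/I$ with a map to $X$ over $I$ is the same as an object of $\mathcal E$ with a map to $X$. Collection squares are also stable under pullback along any $X_1\to X$. For (i), epis are stable. For (ii), let $J\to X_1$ be given. Then $J\times_{X_1}(X_1\times_X Y)=J\times_X Y$, so (1) for the composite $J\to X_1\to X$ gives $J'\to J$, $\gamma:J'\to C$ over $X$ and a map from $J'\times_C D$. The pair $(J'\to X_1,\gamma)$ is a map $J'\to X_1\times_X C$, and $J'\times_{X_1\times_X C}(X_1\times_X D)=J'\times_C D$. Pulling back a square in $\mathcal E/I$ along $u:J\to I$ is the case $X_1=J\times_I X$.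

From now on $\mathcal E$ is a predicative topos, until Section 13.

## 6. Choosing along a cover

$\mathbf{AMC}$ gives a collection square only over $q^*f$. We first remove $q$.

**Lemma 2.** In every slice $\mathcal E/I$, every map $f:Y\to X$ is itself the right side of a collection square.

*Proof.* By $\mathbf{AMC}$ there are an epi $q:A\to X$ and a collection square with right side $q^*f:q^*Y\to A$, top $D\to q^*Y$, bottom $C\to A$. Compose with $q^*Y\to Y$ and with $q$. Condition (i) holds because $C\times_X Y=C\times_A q^*Y$. For (ii), let $J\to X$ and an epi $Z\to J\times_X Y$ be given. Put $J_1=J\times_X A$, which is epi over $J$. Pulling back gives an epi $Z_1=J_1\times_J Z\to J_1\times_X Y=J_1\times_A q^*Y$. Apply (1) for the given square to $J_1\to A$: there are an epi $J'\to J_1$, a map $\gamma:J'\to C$ over $A$, and a map $J'\times_C D\to Z_1$ over $J_1\times_A q^*Y$. Compose with $J_1\to J$ and $Z_1\to Z$. If $f$ lies in $\mathcal E/I$, everything lies over $I$ via $X$. $\square$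

The next lemma is the only form in which multiple choice will be used: a total relation need not contain a function on $Y_x$, but it contains one on a cover of $Y_x$ from the given supply.

**Lemma 3.** Let $f:Y\to X$ have a collection square as in Definition 2. For all families $M$ and relations $\theta$ (with parameters), internally for $x\in X$: if $\forall y\in Y_x\,\exists m\in M\ \theta(y,m)$, then there are $c\in C_x$ and $g\in M^{D_c}$ with $\theta(\pi d,g(d))$ for all $d\in D_c$.

*Proof.* Let $J$ be the object of pairs $(z,x)$, with $z$ the parameters and $x\in X$, satisfying the hypothesis. Let $Z=\{(z,x,y,m):\theta\}$. The map $Z\to J\times_X Y$ is epi by hypothesis. Take $J'\to J$, $\gamma$ and $J'\times_C D\to Z$ from (1). Composing the last map with $Z\to M$ gives, over $J'$, an element $g$ of $M^{D_\gamma}$, and $\theta(\pi d,g(d))$ holds because the map to $Z$ is over $J\times_XY$. As $J'\to J$ is epi, the existential statement holds over $J$. $\square$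

## 7. Inductive definitions without power objects

We need least relations closed under given rules. A *system of rules* on an object $S$ consists of a map $\varphi:P\to Q$ (rules $q\in Q$ with sets of premises $P_q$), and maps $m:P\to S$ (premises) and $k:Q\to S$ (conclusions). A subobject $U\subseteq S$ is *closed* if
$$\forall q\in Q\ \big((\forall p\in P_q\ m(p)\in U)\Rightarrow k(q)\in U\big).$$

**Lemma 4.** Every system of rules in $\mathcal E/I$ has a closed $\mathrm{Ind}\subseteq S$ such that, for every $u:J\to I$, $u^*\mathrm{Ind}$ is closed and is contained in every closed subobject of $u^*S$ in $\mathcal E/J$.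

The idea is to say "$s\in\mathrm{Ind}$ iff $s$ has a derivation tree". Two things stand in the way. If derivations branch over $P_q$, then closedness of $\mathrm{Ind}$ requires choosing a derivation for each premise; so derivations will branch over covers of $P_q$. And "$w$ is a derivation of $s$" wants to be defined by recursion on $w$ with values in truth values, which do not form an object; instead we define two tree-valued functions by recursion and ask whether they agree.

*Proof.* **Step 1: derivation trees.** This step builds the relation "$w$ derives $s$". By Lemma 2 take a collection square over $\varphi$: $D\to C$, $\pi:D\to P$, with $|c|\in Q$. Let $W$ be the $W$-type of $D\to C$, with elements $\sup_c(w)$, $w\in W^{D_c}$. Let $W^*$ be the $W$-type of $S\times D\to S\times C$, with elements $\sup_{s,c}(w)$, $w\in(W^*)^{D_c}$: trees whose nodes also carry an element of $S$. By recursion define $f:W\to W^*$ and $g:S\times W\to W^*$ (the latter as a map $W\to(W^*)^S$):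
$$f(\textstyle\sup_c w)=\sup_{k(|c|),\,c}\big(d\mapsto f(w_d)\big),\qquad g(s,\sup_c w)=\sup_{s,c}\big(d\mapsto g(m(\pi d),w_d)\big).$$
So $f$ marks each node with what its rule concludes, and $g(s,-)$ marks each node with what is expected there if the root has to conclude $s$. Put $\mathrm{Tr}=\{(s,w):f(w)=g(s,w)\}$. By injectivity of constructors,
$$(s,\textstyle\sup_c w)\in\mathrm{Tr}\iff s=k(|c|)\ \wedge\ \forall d\in D_c\ (m(\pi d),w_d)\in\mathrm{Tr}.\tag{3}$$
Let $\mathrm{Ind}=\{s:\exists w\in W\ (s,w)\in\mathrm{Tr}\}$.

**Step 2: $\mathrm{Ind}$ is closed.** Here the covers are used. Suppose that for all $p\in P_q$ there is $w\in W$ with $(m(p),w)\in\mathrm{Tr}$. By Lemma 3 there are $c\in C_q$ and $w\in W^{D_c}$ with $(m(\pi d),w_d)\in\mathrm{Tr}$ for all $d\in D_c$. By (3), $(k(q),\sup_c w)\in\mathrm{Tr}$, so $k(q)\in\mathrm{Ind}$.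

**Step 3: $\mathrm{Ind}$ is least.** Let $U$ be closed. We show $\forall s\,((s,w)\in\mathrm{Tr}\Rightarrow s\in U)$ by induction on $w$. Let $(s,\sup_c w)\in\mathrm{Tr}$. By (3), $s=k(|c|)$ and $(m(\pi d),w_d)\in\mathrm{Tr}$ for all $d$, so $m(\pi d)\in U$ for all $d\in D_c$ by the induction hypothesis. As $\pi_c:D_c\to P_{|c|}$ is surjective, all premises of the rule $|c|$ lie in $U$, so $s=k(|c|)\in U$.

**Step 4: base change.** This step gives leastness in all slices. The pulled-back square is a collection square over $u^*\varphi$, and $u^*$ preserves $W$, $W^*$, $f$, $g$, the equalizer $\mathrm{Tr}$ and the image $\mathrm{Ind}$. So $u^*\mathrm{Ind}$ is the result of the same construction in $\mathcal E/J$, and Steps 2 and 3 apply there. $\square$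

*Example.* Let $S=\mathbb N$ with a rule $*$ without premises concluding $0$, and for each $n$ a rule with premise $n$ and conclusion $n+2$. Premise sets have at most one element, and the identity square over $\varphi$ is a collection square: an epi onto $J\times_QP$, which is a complemented subobject $J_0$ of $J$, can be used itself as the part of $J'$ over $J_0$. The tree $w=\sup_2(\sup_0(\sup_*))$ derives $4$: both $f(w)$ and $g(4,w)$ are $\sup_{4,2}(\sup_{2,0}(\sup_{0,*}))$.

When $U$ depends on parameters, we use leastness in the slice over the object of those parameters for which $U$ is closed. "By leastness" below always means this.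

## 8. Raw terms, substitution, and representation of ordinary terms

We start the proof of Theorem A. Let $(\alpha:B\to A,\ V,\ l,r:\mathrm{Eq}\rightrightarrows T_\alpha(V))$ be a theory in $\mathcal E/I$ and $Y$ an object of $\mathcal E/I$. We work in the internal language of $\mathcal E/I$. Write $T=T_\alpha(V)$, with constructors $v\in V$ and $\sup_a(t)$, $t\in T^{B_a}$.

**Step 1: the covers.** By Lemma 2 fix two collection squares, one to lift inputs of operations and one to lift assignments of variables:

* over $\alpha:B\to A$: $D\to C$ and $C\to A$, so for each $c\in C$ a surjection $\pi_c:D_c\twoheadrightarrow B_{|c|}$;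
* over $V\to1$: $V_K\to K$, so for each $k\in K$ a surjection $\tau_k:V_k\twoheadrightarrow V$.

**Step 2: two kinds of raw terms.** One kind will carry the free model; the other is for writing the equations. Let $R$ (raw terms over $Y$) be the initial algebra of $X\mapsto Y+\sum_{c\in C}X^{D_c}$, with constructors $\eta_0(y)$ and $\sup_c(g)$, $g\in R^{D_c}$. For $k\in K$ let $N_k$ (raw terms in the variables $V_k$) be the initial algebra of $X\mapsto V_k+\sum_{c\in C}X^{D_c}$; as a family, this is a $W$-type in the slice over $K$.

**Step 3: substitution.** We want to plug elements of $R$ into the variables of an $n\in N_k$. For $\sigma\in R^{V_k}$ define $n\mapsto n[\sigma]$, $N_k\to R$, by recursion: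
$$v[\sigma]=\sigma(v),\qquad(\textstyle\sup_c n)[\sigma]=\sup_c(d\mapsto n_d[\sigma]).$$
(Formally this is a recursion with values in $R^{(R^{V_k})}$.)

**Step 4: representation.** We now say when $n\in N_k$ is a rewriting of an ordinary term $t\in T$ with arities replaced by covers. By Lemma 4, in the slice over $K$, let $\mathrm{Rep}_k\subseteq N_k\times T$ be the least relation such that

* $\mathrm{Rep}_k(v,\tau_k(v))$ for $v\in V_k$;
* for $c\in C$, $a=|c|$, $n\in N_k^{D_c}$, $t\in T^{B_a}$: if $\mathrm{Rep}_k(n_d,t_{\pi d})$ for all $d\in D_c$, then $\mathrm{Rep}_k(\sup_c n,\sup_a t)$.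

The rule object is $V_k+\{(c,n,t)\}$ and the premise sets are $\emptyset$ and $D_c$.

**Lemma 5.** For every $k\in K$ and $t\in T$ there is $n\in N_k$ with $\mathrm{Rep}_k(n,t)$.

*Proof.* Induction on $t$. For $t\in V$ use surjectivity of $\tau_k$. Let $t$ be $\sup_a t$ with $t\in T^{B_a}$. By the induction hypothesis, for all $b\in B_a$ there is $n\in N_k$ with $\mathrm{Rep}_k(n,t_b)$. By Lemma 3 for the square over $\alpha$ there are $c\in C_a$ and $n\in N_k^{D_c}$ with $\mathrm{Rep}_k(n_d,t_{\pi d})$ for all $d\in D_c$. So $\sup_c n$ represents $\sup_a t$. $\square$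

If the identity squares are collection squares ($C=A$, $D=B$, $K=1$, $V_K=V$), then $R=T_\alpha(Y)$, $N=T$, and $\mathrm{Rep}$ is equality: the diagonal is closed under the two rules, and by induction on $t$ it is contained in $\mathrm{Rep}$.

## 9. The partial equivalence relation and the model $F$

**Step 5: the relation.** It has to be a congruence across different covers and contain all instances of the equations. By Lemma 4 let $\sim\ \subseteq R\times R$ be the least relation closed under:

1. $\eta_0(y)\sim\eta_0(y)$, for $y\in Y$.
2. For $a\in A$, $c,c'\in C_a$, $g\in R^{D_c}$, $g'\in R^{D_{c'}}$: if $g(d)\sim g'(d')$ for all $(d,d')\in D_c\times_{B_a}D_{c'}$, then $\sup_c g\sim\sup_{c'}g'$.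
3. If $w\sim w'$, then $w'\sim w$.
4. If $w\sim w'$ and $w'\sim w''$, then $w\sim w''$.
5. For $k\in K$, $\sigma\in R^{V_k}$, $e\in\mathrm{Eq}$, and $p,p'\in N_k$ with $\mathrm{Rep}_k(p,l(e))$ and $\mathrm{Rep}_k(p',r(e))$: if $\sigma(v)\sim\sigma(v')$ for all $(v,v')\in V_k\times_V V_k$, then $p[\sigma]\sim p'[\sigma]$.

The rule object is the sum of $Y$, $\{(c,c',g,g'):|c|=|c'|\}$, $R^2$, $R^3$ and $\{(k,\sigma,e,p,p')\}$ as specified; the premise sets are $\emptyset$, $D_c\times_{B_a}D_{c'}$, $1$, $2$ and $V_k\times_V V_k$, and they form an object over the rule object. So Lemma 4 applies.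

By rules 3 and 4, $w\sim w'$ implies $w\sim w$ and $w'\sim w'$. Let $F_0=\{w\in R:w\sim w\}$. On $F_0$ the relation is an equivalence relation; put $F=F_0/{\sim}$ and $\eta(y)=[\eta_0(y)]$, which is allowed by rule 1.

**Step 6: $F$ is an algebra.** This is the point where the quotient of ordinary terms failed. For $a\in A$ and $\phi\in F^{B_a}$ define
$$s_a(\phi)=[\textstyle\sup_c g]\quad\text{whenever } c\in C_a,\ g\in F_0^{D_c},\ [g(d)]=\phi(\pi d)\text{ for all }d\in D_c.\tag{4}$$
*Such $(c,g)$ exist:* for all $b\in B_a$ there is $w\in F_0$ with $[w]=\phi(b)$, so Lemma 3 gives $c\in C_a$ and $g\in F_0^{D_c}$. *$\sup_c g\in F_0$:* if $\pi d=\pi d'$, then $g(d)$ and $g(d')$ both have class $\phi(\pi d)$, so $g(d)\sim g(d')$, and rule 2 gives $\sup_c g\sim\sup_c g$. *The class is unique:* if $(c,g)$ and $(c',g')$ both qualify, then $g(d)\sim g'(d')$ whenever $\pi d=\pi d'$, so $\sup_c g\sim\sup_{c'}g'$ by rule 2. A functional relation defines a map, so (4) defines $\sum_a F^{B_a}\to F$.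

**Step 7: substitution computes evaluation in $F$.** This links the raw level, where the equations were imposed, with $\bar\rho$, in terms of which models are defined.

**Lemma 6.** Let $k\in K$, $\sigma\in F_0^{V_k}$, $\rho\in F^V$ with $[\sigma(v)]=\rho(\tau_k v)$ for all $v\in V_k$. If $\mathrm{Rep}_k(n,t)$, then $n[\sigma]\in F_0$ and $[n[\sigma]]=\bar\rho(t)$.

*Proof.* By leastness of $\mathrm{Rep}_k$ it suffices that the set of $(n,t)$ with the stated property is closed under the two rules. For $(v,\tau_k v)$: $v[\sigma]=\sigma(v)\in F_0$ and $[\sigma(v)]=\rho(\tau_k v)=\bar\rho(\tau_k v)$. For $(\sup_c n,\sup_a t)$: each $n_d[\sigma]$ lies in $F_0$ with class $\bar\rho(t_{\pi d})$. So the pair $(c,\,d\mapsto n_d[\sigma])$ qualifies in (4) for $\phi=(b\mapsto\bar\rho(t_b))$. Hence $(\sup_c n)[\sigma]=\sup_c(d\mapsto n_d[\sigma])$ lies in $F_0$ and has class $s_a(b\mapsto\bar\rho(t_b))=\bar\rho(\sup_a t)$. $\square$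

**Step 8: $F$ is a model.** Let $\rho\in F^V$ and $e\in\mathrm{Eq}$. For all $v\in V$ there is $w\in F_0$ with $[w]=\rho(v)$. By Lemma 3 for the square over $V\to1$ there are $k\in K$ and $\sigma\in F_0^{V_k}$ with $[\sigma(v)]=\rho(\tau_k v)$ for all $v\in V_k$. By Lemma 5 there are $p,p'\in N_k$ representing $l(e)$ and $r(e)$. If $\tau_k v=\tau_k v'$, then $\sigma(v)\sim\sigma(v')$; so rule 5 gives $p[\sigma]\sim p'[\sigma]$. By Lemma 6,
$$\bar\rho(l(e))=[p[\sigma]]=[p'[\sigma]]=\bar\rho(r(e)).$$

## 10. Values of raw terms in a model

Let $X$ be a model and $u:Y\to X$ a map. We want $h:F\to X$ with $h\eta=u$. One cannot define a map $R\to X$ by recursion: at $\sup_c g$ we would obtain a function $D_c\to X$, and it need not descend along $\pi_c$ to an element of $X^{B_a}$. So we define a relation, and show that it is a function on $F_0$.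

**Step 9: the value relation.** By Lemma 4 let $\mathrm{Val}\subseteq R\times X$ be the least relation such that

* $\mathrm{Val}(\eta_0(y),u(y))$ for $y\in Y$;
* for $c\in C$, $a=|c|$, $g\in R^{D_c}$, $x\in X^{B_a}$: if $\mathrm{Val}(g(d),x(\pi d))$ for all $d\in D_c$, then $\mathrm{Val}(\sup_c g,s_a(x))$.

**Step 10: inversion.** We need to read the rules backwards. Let $\mathrm{Val}'$ be the set of pairs that are conclusions of one of the two rules with premises in $\mathrm{Val}$. As $\mathrm{Val}$ is closed, $\mathrm{Val}'\subseteq\mathrm{Val}$. So if the premises of a rule lie in $\mathrm{Val}'$, they lie in $\mathrm{Val}$, and the conclusion lies in $\mathrm{Val}'$. Thus $\mathrm{Val}'$ is closed, and $\mathrm{Val}=\mathrm{Val}'$ by leastness.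

**Lemma 7.** $\mathrm{Val}(w,x)$ and $\mathrm{Val}(w,x')$ imply $x=x'$.

*Proof.* Induction on $w$. For $w=\eta_0(y)$, inversion and disjointness and injectivity of constructors give $x=u(y)=x'$. For $w=\sup_c g$, they give $x=s_a(x_1)$ and $x'=s_a(x_2)$ with $\mathrm{Val}(g(d),x_i(\pi d))$ for all $d\in D_c$, $i=1,2$. By the induction hypothesis $x_1(\pi d)=x_2(\pi d)$ for all $d$. As $\pi_c$ is surjective, $x_1=x_2$. $\square$

**Step 11: related raw terms have a common value.** This gives both existence of values on $F_0$ and independence of the representative.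

**Lemma 8.** If $w\sim w'$, then $(w,w')\in U$, where
$$U=\{(w,w'):\exists x\in X\ \ \mathrm{Val}(w,x)\wedge\mathrm{Val}(w',x)\}.$$

*Proof.* By leastness of $\sim$ we show that $U$ is closed under rules 1–5.

*Rule 1.* $u(y)$ is a value of $\eta_0(y)$. *Rule 3.* $U$ is symmetric. *Rule 4.* If $x$ is a common value of $w,w'$ and $x'$ one of $w',w''$, then $x=x'$ by Lemma 7 at $w'$.

*Rule 2.* Suppose $(g(d),g'(d'))\in U$ whenever $\pi d=\pi d'$. We claim that for every $b\in B_a$ there is a unique $x_b\in X$ with $\mathrm{Val}(g(d),x_b)$ for all $d\in D_c$ over $b$ and $\mathrm{Val}(g'(d'),x_b)$ for all $d'\in D_{c'}$ over $b$. By surjectivity there are $d_0\in D_c$ and $d_0'\in D_{c'}$ over $b$. Let $x$ be a common value of $g(d_0)$ and $g'(d_0')$. For $d\in D_c$ over $b$, the terms $g(d)$ and $g'(d_0')$ have a common value, which is $x$ by Lemma 7 at $g'(d_0')$. For $d'\in D_{c'}$ over $b$, the terms $g(d_0)$ and $g'(d')$ have a common value, which is $x$ by Lemma 7 at $g(d_0)$. Uniqueness follows from Lemma 7 at $g(d_0)$. So we get $x\in X^{B_a}$, $b\mapsto x_b$, with $\mathrm{Val}(g(d),x(\pi d))$ and $\mathrm{Val}(g'(d'),x(\pi d'))$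 for all $d,d'$. Hence $\mathrm{Val}(\sup_c g,s_a(x))$ and $\mathrm{Val}(\sup_{c'}g',s_a(x))$.

*Rule 5.* Suppose $(\sigma(v),\sigma(v'))\in U$ for all $(v,v')\in V_k\times_V V_k$. For each $v_0\in V$ there is a unique element $\rho(v_0)\in X$ with $\mathrm{Val}(\sigma(v),\rho(v_0))$ for all $v\in V_k$ over $v_0$: pick $v_1\in V_k$ over $v_0$ by surjectivity of $\tau_k$ and let $x$ be a value of $\sigma(v_1)$, which exists because $(\sigma(v_1),\sigma(v_1))\in U$; for $v$ over $v_0$, the common value of $\sigma(v)$ and $\sigma(v_1)$ is $x$ by Lemma 7. So there is $\rho\in X^V$ with $\mathrm{Val}(\sigma(v),\rho(\tau_k v))$ for all $v\in V_k$. Then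
$$\mathrm{Rep}_k(n,t)\ \Rightarrow\ \mathrm{Val}(n[\sigma],\bar\rho(t)).\tag{5}$$
Indeed, the set of $(n,t)$ with $\mathrm{Val}(n[\sigma],\bar\rho(t))$ is closed under the rules for $\mathrm{Rep}_k$. For $(v,\tau_k v)$ this is the choice of $\rho$. For $(\sup_c n,\sup_a t)$: if $\mathrm{Val}(n_d[\sigma],\bar\rho(t_{\pi d}))$ for all $d\in D_c$, then the second rule for $\mathrm{Val}$ gives $\mathrm{Val}(\sup_c(d\mapsto n_d[\sigma]),s_a(b\mapsto\bar\rho(t_b)))$, as required. By (5), $\mathrm{Val}(p[\sigma],\bar\rho(l(e)))$ and $\mathrm{Val}(p'[\sigma],\bar\rho(r(e)))$. Since $X$ is a model the two values agree, so $(p[\sigma],p'[\sigma])\in U$. $\square$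

**Step 12: the homomorphism.** By Lemmas 7 and 8 each $w\in F_0$ has exactly one $x$ with $\mathrm{Val}(w,x)$, and this $x$ depends only on $[w]$. Define $h([w])=x$. Then $h\eta=u$ by the first rule for $\mathrm{Val}$. If $s_a(\phi)=[\sup_c g]$ as in (4), then $\mathrm{Val}(g(d),h(\phi(\pi d)))$ for all $d\in D_c$, so $\mathrm{Val}(\sup_c g,s_a(h\circ\phi))$, that is, $h(s_a(\phi))=s_a(h\circ\phi)$. So $h$ is a homomorphism.

## 11. Uniqueness of the homomorphism, and stability

**Step 13: uniqueness.** Let $h,h':F\to X$ be homomorphisms into a model with $h\eta=h'\eta$. We show that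
$$U'=\{(w,w'):w\sim w'\ \wedge\ h([w])=h'([w])\}$$
is closed under rules 1–5. Then $U'={\sim}$ by leastness, and the pairs $(w,w)$ with $w\in F_0$ give $h=h'$. Since $U'\subseteq{\sim}$ and $\sim$ is closed, a rule with premises in $U'$ has its conclusion in $\sim$; only the condition on $h,h'$ needs checking.

*Rule 1.* This is $h\eta=h'\eta$. *Rules 3 and 4.* The condition depends only on the class $[w]$, and $w\sim w'$ gives $[w]=[w']$.

*Rule 2.* Suppose $(g(d),g'(d'))\in U'$ whenever $\pi d=\pi d'$. Every $d\in D_c$ has some $d'\in D_{c'}$ over the same $b$, so $g(d)\sim g'(d')$ and $g(d)\in F_0$. If $d_1,d_2\in D_c$ lie over $b$ and $d'\in D_{c'}$ lies over $b$, then $g(d_1)\sim g'(d')\sim g(d_2)$. As $\pi_c$ is surjective, there is $\phi\in F^{B_a}$ with $\phi(\pi d)=[g(d)]$ for all $d$. Moreover $h\phi=h'\phi$, because $(g(d),g'(d'))\in U'$ for any $d'$ over $\pi d$. By (4), $[\sup_c g]=s_a(\phi)$. So $h([\sup_c g])=s_a(h\phi)=s_a(h'\phi)=h'([\sup_c g])$.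

*Rule 5.* Suppose $(\sigma(v),\sigma(v'))\in U'$ for all $(v,v')\in V_k\times_V V_k$. Taking $v=v'$ shows $\sigma\in F_0^{V_k}$ and $h([\sigma(v)])=h'([\sigma(v)])$. As $[\sigma(v)]$ depends only on $\tau_k v$ and $\tau_k$ is surjective, there is $\rho\in F^V$ with $\rho(\tau_k v)=[\sigma(v)]$, and $h\rho=h'\rho$. By Lemma 6, $[p[\sigma]]=\bar\rho(l(e))$. A homomorphism $h$ satisfies $h\circ\bar\rho=\overline{h\rho}$, since both sides satisfy the same recursion equations. So
$$h([p[\sigma]])=\overline{h\rho}(l(e))=\overline{h'\rho}(l(e))=h'([p[\sigma]]).$$

**Step 14: stability.** It remains to treat models in $\mathcal E/J$ for $u:J\to I$. The construction of $F$ and $\eta$ uses the two collection squares, $W$-types, recursion, $\Pi$, $\Sigma$, relations from Lemma 4 and quotients. All of these are preserved by $u^*$, by Section 5 and Lemma 4. So $u^*F$ is the object constructed in $\mathcal E/J$ from the pulled-back theory, the pulled-back $Y$ and the pulled-back squares, and Steps 6–13, read in $\mathcal E/J$, show that it has the universal property there. This proves Theorem A. $\blacksquare$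

## 12. Horn theories, presentations, colimits

The construction also allows equations with hypotheses.

**Definition 6.** A *Horn theory* in $\mathcal E/I$ consists of a signature $\alpha$; an object $Q$ of clauses; a family $V\to Q$ of contexts, with terms $T_q=T_\alpha(V_q)$ (a $W$-type over $Q$); a family $H\to Q$ of hypotheses; terms $l'(h),r'(h)\in T_q$ for $h\in H_q$; and terms $l(q),r(q)\in T_q$. A *model* is an $\alpha$-algebra $X$ such that for all $q\in Q$ and $\rho\in X^{V_q}$:
$$\big(\forall h\in H_q\ \ \bar\rho(l'(h))=\bar\rho(r'(h))\big)\Rightarrow\bar\rho(l(q))=\bar\rho(r(q)).$$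

Algebraic theories are the case $Q=\mathrm{Eq}$, context family $V\times\mathrm{Eq}\to\mathrm{Eq}$, $H=0$. A binary operation with left cancellation is an example with one clause: context $\{x,y,z\}$, hypothesis $xy=xz$, conclusion $y=z$.

**Theorem B.** Internally to a predicative topos, every Horn theory has free models on all objects (stably).

*Proof.* **Step 1: the changed data.** Instead of a square over $V\to1$ take a collection square over $V\to Q$: $V_K\to K$, $K\to Q$, with $\tau_k:V_k\twoheadrightarrow V_q$ for $k\in K_q$. Keep the square over $\alpha$, and keep $R$, $N_k$ and substitution. Define $\mathrm{Rep}_k\subseteq N_k\times T_q$ for $k\in K_q$ by the same two rules. The proof of Lemma 5 uses only surjectivity of $\tau_k$ and Lemma 3 for the square over $\alpha$, so every $t\in T_q$ is represented in $N_k$. Keep rules 1–4 and replace rule 5 by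

5′. For $q\in Q$, $k\in K_q$, $\sigma\in R^{V_k}$, and $p,p'\in N_k$ with $\mathrm{Rep}_k(p,l(q))$, $\mathrm{Rep}_k(p',r(q))$: if (α) $\sigma(v)\sim\sigma(v')$ for all $(v,v')\in V_k\times_{V_q}V_k$, and (β) $n[\sigma]\sim n'[\sigma]$ for all $h\in H_q$ and $n,n'\in N_k$ with $\mathrm{Rep}_k(n,l'(h))$, $\mathrm{Rep}_k(n',r'(h))$, then $p[\sigma]\sim p'[\sigma]$.

The premises again form an object over the object of rules: the sum of $V_k\times_{V_q}V_k$ and the object of triples $(h,n,n')$ in (β). So Lemma 4 applies. Step 6 uses only rules 2–4, so $F$ is an algebra by (4), and the proof of Lemma 6 goes through for $\rho\in F^{V_q}$, as it uses only (4) and the rules for $\mathrm{Rep}_k$.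

**Step 2: $F$ is a model.** Let $\rho\in F^{V_q}$ satisfy the hypotheses of clause $q$. Lemma 3 for the square over $V\to Q$ gives $k\in K_q$ and $\sigma\in F_0^{V_k}$ with $[\sigma(v)]=\rho(\tau_k v)$, and there are $p,p'$ representing $l(q),r(q)$. Condition (α) holds because $\tau_k v=\tau_k v'$ gives $[\sigma(v)]=[\sigma(v')]$. For (β), Lemma 6 gives $[n[\sigma]]=\bar\rho(l'(h))=\bar\rho(r'(h))=[n'[\sigma]]$. So $p[\sigma]\sim p'[\sigma]$, and Lemma 6 gives $\bar\rho(l(q))=\bar\rho(r(q))$.

**Step 3: existence of $h$.** $\mathrm{Val}$, inversion and Lemma 7 do not involve the equations. In Lemma 8 only rule 5′ is new. Let its premises lie in $U$. By (α), as for rule 5, there is $\rho\in X^{V_q}$ with $\mathrm{Val}(\sigma(v),\rho(\tau_k v))$, and (5) holds. For $h\in H_q$ take $n,n'$ representing $l'(h),r'(h)$. By (β), $n[\sigma]$ and $n'[\sigma]$ have a common value, so $\bar\rho(l'(h))=\bar\rho(r'(h))$ by (5) and Lemma 7. As $X$ is a model, $\bar\rho(l(q))=\bar\rho(r(q))$, and (5) gives $(p[\sigma],p'[\sigma])\in U$. Step 12 is unchanged.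

**Step 4: uniqueness and stability.** In Step 13, let the premises of rule 5′ lie in $U'$. By (α), $\sigma\in F_0^{V_k}$, and there is $\rho\in F^{V_q}$ with $\rho(\tau_k v)=[\sigma(v)]$ and $h\rho=h'\rho$. By Lemma 6, $[p[\sigma]]=\bar\rho(l(q))$, so $h([p[\sigma]])=\overline{h\rho}(l(q))=\overline{h'\rho}(l(q))=h'([p[\sigma]])$. Step 14 is unchanged. $\blacksquare$

**Corollary.** Let $\mathcal E$ be a predicative topos and $\mathbb T$ a Horn theory in $\mathcal E/I$.

1. (*Presentations*) For all $Y$ and $\lambda,\mu:Q_0\rightrightarrows T_\alpha(Y)$ there is, stably, an initial pair $(F,\eta:Y\to F)$ among pairs $(X,u:Y\to X)$ with $X$ a model and $\bar u\lambda=\bar u\mu$.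
2. The category of models of $\mathbb T$ in $\mathcal E/I$ has colimits of all internal diagrams, in particular all finite colimits, stably.
3. If $\mathbb T$ is an algebraic theory, its category of models is monadic over $\mathcal E/I$.

*Proof.* (1) The plan is to name the elements of $Y$ by constants. Let $\alpha^+=\alpha+(0\to Y)$, that is, add nullary operations named by $Y$. An $\alpha^+$-algebra is an $\alpha$-algebra $X$ with a map $u:Y\to X$, and homomorphisms are $\alpha$-homomorphisms commuting with these maps. Keep the clauses of $\mathbb T$ via the maps $T_\alpha(V_q)\to T_{\alpha^+}(V_q)$ given by initiality, which are compatible with evaluation. For each $q_0\in Q_0$ add a clause with empty context, no hypotheses and conclusion $\lambda(q_0)=\mu(q_0)$. Here $T_{\alpha^+}(0)\cong T_\alpha(Y)$, as both are initial algebras of the same functor, and evaluation in $(X,u)$ is $\bar u$. The models of this Horn theory are exactly the pairs in question. Its free model on $0$, given by Theorem B, is the initial one.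

(2) We present the colimit. An internal diagram is an internal category $\mathbb D$ in $\mathcal E/I$, a model $(X_i)_{i\in\mathbb D_0}$ in the slice over $\mathbb D_0$, and a functorial action by homomorphisms $X_\phi:X_i\to X_j$ for $\phi:i\to j$. A finite diagram is the case where $\mathbb D_0,\mathbb D_1$ are finite sums of $1$. Apply (1) with $Y=\sum_i X_i$ and, writing $[z]\in T_\alpha(Y)$ for the variable $z$, the relations
$$\textstyle\sup_a(b\mapsto[x_b])=[s_a(x)]\quad(i\in\mathbb D_0,\ a\in A,\ x\in X_i^{B_a}),\qquad[x]=[X_\phi(x)]\quad(\phi:i\to j\text{ in }\mathbb D_1,\ x\in X_i).$$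
For $u:Y\to X$ with components $u_i$, the first relations say $s_a(b\mapsto u_i(x_b))=u_i(s_a(x))$, so each $u_i$ is a homomorphism; the second say $u_i=u_jX_\phi$. So a pair $(X,u)$ satisfying them is the same as a cocone of homomorphisms.

(3) The forgetful functor has a left adjoint by Theorem A. By Beck's theorem it suffices that it creates coequalizers of pairs of homomorphisms $f_1,f_2:X_1\rightrightarrows X_0$ whose underlying pair has a split coequalizer $q:X_0\to Z$, with section $\iota:Z\to X_0$ of $q$. Split coequalizers are preserved by every functor, so $Pq$ is the coequalizer of $Pf_1,Pf_2$, where $P(X)=\sum_a X^{B_a}$. With $s_0,s_1$ the structures on $X_0,X_1$ we have $q s_0Pf_1=qf_1s_1=qf_2s_1=q s_0Pf_2$, so $Z$ has a unique algebra structure making $q$ a homomorphism. Then $q$ is the coequalizer among algebras: a map $Z\to X$ whose composite with $q$ is a homomorphism is a homomorphism, since $Pq$ is epi. Finally $Z$ is a model: for $\rho\in Z^V$ we have $\rho=q\iota\rho$, so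
$$\bar\rho(l(e))=q(\overline{\iota\rho}(l(e)))=q(\overline{\iota\rho}(r(e)))=\bar\rho(r(e)).\qquad\square$$

## 13. A Boolean topos with free algebras in which multiple choice fails

Theorem A derives free algebras from $\mathbf{AMC}$. The converse fails.

**Theorem C** ($\mathbf{ZFC}$). There is a Boolean topos (with natural numbers object) in which, internally, every algebraic theory has free algebras, but in which $\mathbf{AMC}$ fails.

We use the theorem of Moerdijk and Palmgren (*Wellfounded trees in categories*, Ann. Pure Appl. Logic 104 (2000)) that every elementary topos with a natural numbers object has $W$-types; so it is a $\Pi W$-pretopos. Recall $\mathrm{Cts}(\Gamma)$ from Section 2. It is Boolean, with $\Omega=2$.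

The idea is to take an increasing union of toposes that satisfy $\mathbf{AMC}$. A set of covers of $\mathbb N$ lives at some finite stage, and the next stage has a cover of $\mathbb N$ that it cannot refine. But each theory also lives at a finite stage, where Theorem A applies, and its free model stays free at all later stages.

**Step 1: the topos.** Let $G=(\mathbb Z/2)^{\mathbb N\times\mathbb N}$ with the product topology, and $G_n=\{g\in G:g_{ij}=0\text{ for all }i<n\}$. Let $\mathcal E_n\subseteq\mathrm{Cts}(G)$ be the full subcategory of objects on which $G_n$ acts trivially. So $\mathcal E_n\simeq\mathrm{Cts}(G/G_n)$, and $\mathcal E_n\subseteq\mathcal E_m$ for $n\le m$. Let $\mathcal E=\bigcup_n\mathcal E_n$, a full subcategory. Each $\mathcal E_n$ is closed in $\mathrm{Cts}(G)$ under finite limits, subobjects and exponentials (if $G_n$ acts trivially on $X$ and $Z$, it does so on $Z^X$), and contains $\Omega=2$ and $\mathbb N$. Every finite diagram in $\mathcal E$ lies in some $\mathcal E_n$. So each $\mathcal E_n$ and $\mathcal E$ are Boolean toposes with natural numbers object, and the inclusions $\mathcal E_n\subseteq\mathcal E_m\subseteq\mathcal E$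 are logical. In particular they and the induced functors on slices preserve finite limits and dependent products. Epis are the surjections, since images are computed as in sets.

**Step 2: $\mathbf{AMC}$ fails in $\mathcal E$.** This is the argument after (2), with one row of $G$ kept in reserve. Suppose $\mathbf{AMC}$ holds. By Lemma 2 there is a collection square $C\to1$, $D\to\mathbb N$ over $\mathbb N\to1$ in $\mathcal E$. Choose $n$ with $C,D\in\mathcal E_n$. Let $Z=\coprod_{b\in\mathbb N}Z_b$, $Z_b=\mathbb Z/2$, where $g\in G$ acts on $Z_b$ by adding $g_{n,b}$. Then $Z\in\mathcal E_{n+1}$, and $Z\to\mathbb N$ is epi. By (1) with $J=1$ there are an epi $J'\to1$, a map $\gamma:J'\to C$, and $\psi:J'\times_C D\to Z$ over $\mathbb N$. Pick $j\in J'$. Its stabilizer is open, so it contains all $g$ vanishing on some finite $\Xi\subseteq\mathbb N\times\mathbb N$. Choose $b$ with $(n,b)\notin\Xi$. By (i) there is $d\in D_{\gamma(j)}$ over $b$. Let $g$ have $(n,b)$ as its only nonzero coordinate. Then $gj=j$, and $gd=d$ since $g\in G_n$ and $D\in\mathcal E_n$. So $g$ fixes $\psi(j,d)\in Z_b$. But $g$ acts on $Z_b$ without fixed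 points, a contradiction.

**Step 3: $\mathrm{Cts}(\Gamma)$ satisfies $\mathbf{AMC}$ for every topological group $\Gamma$.** This makes Theorem A available in each $\mathcal E_n$. Let $f:Y\to X$ in $\mathrm{Cts}(\Gamma)$; we construct a collection square over $f$ itself. Let $\Lambda\subseteq X$ be a set of orbit representatives and $\kappa=\max(|Y|,|\Gamma|,\aleph_0)$. Let $\Theta$ be the set of all $\theta=(x,U,D',\pi)$ with $x\in\Lambda$, $U\le\Gamma_x$ an open subgroup of $\Gamma$, $D'$ a continuous $U$-set with underlying set a subset of $\kappa$, and $\pi:D'\to Y_x$ a $U$-equivariant surjection. Put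
$$C=\coprod_\Theta\Gamma/U,\qquad D=\coprod_\Theta\Gamma\times_U D',$$
where $\Gamma\times_U D'$ is the quotient of $\Gamma\times D'$ by $(gu,d)\sim(g,ud)$ for $u\in U$. The maps are $gU\mapsto gx\in X$, $[g,d]\mapsto gU$ and $[g,d]\mapsto g\pi(d)\in Y$; they are well defined and equivariant, and the square commutes since $f(g\pi(d))=gx$. The stabilizer of $gU$ is $gUg^{-1}$, and that of $[g,d]$ is $gU_dg^{-1}$, where $U_d$ is open in $U$ and hence in $\Gamma$; so $C$ and $D$ are in $\mathrm{Cts}(\Gamma)$. The fibre of $D$ over $gU$ is $\{[g,d]:d\in D'\}$, mapping onto $gY_x=Y_{gx}$, so (i) holds.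

For (ii), let $\xi:J\to X$ and let $p:Z\to J\times_X Y$ be epi. Choose representatives $j$ of the $\Gamma$-orbits of $J$ with $\xi(j)\in\Lambda$. For each such $j$ put $U=\Gamma_j\le\Gamma_{\xi(j)}$, which is open. The fibre $Z_j$ of $Z$ over $j$ surjects $U$-equivariantly onto $Y_{\xi(j)}$. Choosing one preimage of each point and closing under $U$ gives a $U$-subset $D'_j\subseteq Z_j$ of size $\le\kappa$, still surjecting. Up to a chosen isomorphism this is an element $\theta_j\in\Theta$. Define $\gamma:J\to C$ by $gj\mapsto gU$ in the summand $\theta_j$; it is well defined because $U=\Gamma_j$, equivariant, and over $X$. An element of $J\times_C D$ over $gj$ has the form $(gj,[g,d])$ with $d\in D'_j$; map it to $gd\in Z$. This is well defined, since $g'j=gj$ means $g'=gu$ with $u\in U$, and $[gu,d]=[g,ud]$ while $(gu)d=g(ud)$. It is equivariant and over $J\times_X Y$. So (ii) holds with $J'=J$.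

Hence each $\mathcal E_n\simeq\mathrm{Cts}(G/G_n)$ is a predicative topos, and Theorem A applies to it.

**Step 4: a transfer lemma.** We need to move free models along functors such as $\mathcal E_n\subseteq\mathcal E_m$, and the tool is Lemma 1.

**Lemma 9.** Let $\Phi:\mathcal T\to\mathcal T'$ be a functor between $\Pi W$-pretoposes preserving finite limits and dependent products, with a right adjoint $\Psi$. Let $\mathbb T=(\alpha,V,l,r:\mathrm{Eq}\rightrightarrows T_\alpha(V))$ be a theory in $\mathcal T$, and $F$ a free model on $Y$. Then $\Phi$ preserves $T_\alpha(V)$, so $\Phi\mathbb T$ is a theory in $\mathcal T'$; $\Phi F$ is a model of it; and every map $\Phi Y\to X$ into a model $X$ in $\mathcal T'$ factors uniquely as $h\circ\Phi\eta$ with $h$ a homomorphism.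

*Proof.* *Terms.* $\Phi$ preserves coproducts, being a left adjoint. Since it preserves pullbacks and dependent products, $\Phi P\cong P'\Phi$ for the polynomial functors $P,P'$ of $\alpha,\Phi\alpha$, and similarly for $V+P(-)$. So Lemma 1 applies to both, and $\Phi$ preserves the initial algebra $T=T_\alpha(V)$.

*Being a model as an equation between maps.* For an algebra $Z$ let $\mathrm{ev}^Z:Z^V\times T\to Z$, $(\rho,t)\mapsto\bar\rho(t)$. It is the unique map satisfying
$$\mathrm{ev}(\rho,v)=\rho(v),\qquad\mathrm{ev}(\rho,\textstyle\sup_a t)=s_a(b\mapsto\mathrm{ev}(\rho,t_b)).$$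
$\Phi(\mathrm{ev}^Z)$ satisfies the corresponding equations for $\Phi Z$, so $\Phi(\mathrm{ev}^Z)=\mathrm{ev}^{\Phi Z}$ up to canonical isomorphism. Let $\mathrm{ev}^Z_l,\mathrm{ev}^Z_r:Z^V\times\mathrm{Eq}\to Z$ be $\mathrm{ev}^Z\circ(1\times l)$ and $\mathrm{ev}^Z\circ(1\times r)$. Then $\Phi(\mathrm{ev}^Z_l)=\mathrm{ev}^{\Phi Z}_{\Phi l}$; for a homomorphism $k:Z\to Z'$ we have $k\circ\mathrm{ev}^Z_l=\mathrm{ev}^{Z'}_l\circ(k^V\times1)$; the same holds for $r$; and $Z$ is a model iff $\mathrm{ev}^Z_l=\mathrm{ev}^Z_r$. So $\Phi F$ is a model.

*$\Psi$ preserves models.* Let $X$ be a model in $\mathcal T'$, and give $\Psi X$ the structure of Lemma 1. The transpose of $\mathrm{ev}^{\Psi X}_l$ is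
$$\varepsilon\circ\Phi(\mathrm{ev}^{\Psi X}_l)=\varepsilon\circ\mathrm{ev}^{\Phi\Psi X}_{\Phi l}=\mathrm{ev}^X_{\Phi l}\circ(\varepsilon^{\Phi V}\times1),$$
as $\varepsilon$ is a homomorphism by Lemma 1. The same holds for $r$, and $\mathrm{ev}^X_{\Phi l}=\mathrm{ev}^X_{\Phi r}$. So $\mathrm{ev}^{\Psi X}_l=\mathrm{ev}^{\Psi X}_r$.

*Universal property.* Maps $\Phi Y\to X$ correspond to maps $Y\to\Psi X$, hence by freeness to homomorphisms $F\to\Psi X$, hence by Lemma 1 to homomorphisms $\Phi F\to X$. By naturality of transposition this correspondence is inverse to $h\mapsto h\circ\Phi\eta$. $\square$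

**Step 5: the free model is found at a finite stage.** For $n\le m$ and $I\in\mathcal E_n$, the inclusion $\mathcal E_n/I\to\mathcal E_m/I$ preserves finite limits and dependent products. It has the right adjoint $(Z\to I)\mapsto(\mathrm{Fix}_n(Z)\to I)$, where $\mathrm{Fix}_n(Z)$ is the set of $G_n$-fixed points; it is a $G$-subset because $G_n$ is normal, and an equivariant map into $Z$ from an object with trivial $G_n$-action lands in it.

Let $\mathbb T$ be a theory in $\mathcal E/I$ and $Y\in\mathcal E/I$. If $\alpha,V,I$ lie in $\mathcal E_n$, then $T_\alpha(V)$ computed in $\mathcal E_n/I$ remains initial in every $\mathcal E_m/I$, $m\ge n$, by Lemma 1. Hence it is initial in $\mathcal E/I$, since every algebra in $\mathcal E/I$ lies in some $\mathcal E_m/I$, for all large $m$, and these subcategories are full. Increasing $n$ so that $\mathrm{Eq},Y\in\mathcal E_n$ too, $\mathbb T$ is a theory in $\mathcal E_n/I$. By Theorem A it has a free model $F$ on $Y$ in $\mathcal E_n/I$. Since the inclusion $\mathcal E_n/I\to\mathcal E/I$ preserves finite limits, exponentials and $T_\alpha(V)$, it preserves the maps $\mathrm{ev}^F_l,\mathrm{ev}^F_r$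 (defined as in Lemma 9). So $F$ is a model in $\mathcal E/I$.

**Step 6: it is free in $\mathcal E/I$, stably.** Let $u:J\to I$ in $\mathcal E$, let $X$ be a model of $u^*\mathbb T$ in $\mathcal E/J$, and let $u^*Y\to X$ be a map. For every sufficiently large $m$ (so that $m\ge n$ and $J,X\in\mathcal E_m$), $X$ is a model in $\mathcal E_m/J$, again because the inclusion $\mathcal E_m/J\to\mathcal E/J$ preserves the two evaluation maps. The functor
$$\mathcal E_n/I\hookrightarrow\mathcal E_m/I\xrightarrow{\ u^*\ }\mathcal E_m/J$$
preserves finite limits and dependent products and has a right adjoint, namely $\Pi_u$ followed by $\mathrm{Fix}_n$. By Lemma 9, $u^*Y\to X$ factors uniquely through $u^*\eta$ by a homomorphism $u^*F\to X$ in $\mathcal E_m/J$. As $\mathcal E_m/J\subseteq\mathcal E/J$ is full, with the same homomorphisms, the factorization exists and is unique in $\mathcal E/J$. So $F$ is a free model on $Y$ in $\mathcal E/I$, and with Step 2 this proves Theorem C. $\blacksquare$
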